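\title{Sets of uniqueness of full measure for spherically convergent multiple trigonometric series}

\begin{abstract}
A set $E\subset\mathbb T^d$ is a set of uniqueness if the only trigonometric series whose spherical partial sums tend to $0$ at every point outside $E$ is the zero series. For $d=1$ no set of positive measure has this property, and it has been conjectured that the same holds for $d\ge2$. We show that the conjecture is false in every dimension $d\ge2$: there are closed sets of uniqueness whose complement has arbitrarily small measure, and there are sets of uniqueness of full measure. The mechanism is that bounded spherical partial sums at a single point force the series to be almost orthogonal to rapidly oscillating radial functions centered at that point, with a gain $\lambda^{-(d-1)/2}$ at frequency $\lambda$.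
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb T^d=(\mathbb R/2\pi\mathbb Z)^d$. A trigonometric series $\sum_{\xi\in\mathbb Z^d}a_\xi e^{i\langle\xi,x\rangle}$, with arbitrary complex coefficients, \emph{converges spherically to $0$} at a point $x$ if
\[
\lim_{R\to\infty}\sum_{|\xi|\le R}a_\xi e^{i\langle\xi,x\rangle}=0 ,
\]
where $|\xi|$ is the Euclidean norm. A set $E\subset\mathbb T^d$ is a \emph{set of uniqueness}, or \emph{$U$-set}, if every series that converges spherically to $0$ at all points of $\mathbb T^d\setminus E$ has $a_\xi=0$ for all $\xi$. Thus $E$ is a $U$-set when the sum of a series off $E$ determines the series: nothing can be hidden on $E$. A subset of a $U$-set is a $U$-set, so the notion is one of smallness, and the question is how it compares with the usual ones. Measure always means Lebesgue measure $|\cdot|$, with $|\mathbb T^d|=(2\pi)^d$.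

It is known that all countable subsets of $\mathbb T^d$ are $U$-sets. At the other extreme, a set $E$ with an interior point is never a $U$-set: a nonzero $C^\infty$ function supported in the interior of $E$ has an absolutely convergent Fourier series with sum $0$ off $E$. For $d=1$ it is known that no set of positive measure is a $U$-set, and the reason is short. If $E\subset\mathbb T$ has positive measure, take a closed set $F\subset E$ of positive measure. For $x\notin F$ the $n$-th symmetric partial sum of the Fourier series of $1_F$ at $x$ equals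
\[
\frac1{2\pi}\int_F\frac{\sin\big((n+\frac12)(x-y)\big)}{\sin\big(\frac12(x-y)\big)}\,dy ,
\]
and it tends to $0$ by the Riemann--Lebesgue lemma, because the denominator is bounded away from $0$ on $F$. So a nonzero series converges to $0$ off $E$.

A set of positive measure in $\mathbb T^d$ also contains a closed set $F$ of positive measure, and $F$ carries many nonzero functions, each of which vanishes near every point outside $F$. It is natural to expect that the Fourier series of at least one of them converges spherically to $0$ off $F$. This suggests the following conjecture, posed in \cite{source}.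

\medskip
\noindent\textbf{Conjecture.} \emph{If $d\ge2$, then no set of positive measure is a $U$-set.}
\medskip

We show that the conjecture is false in every dimension $d\ge2$.

\begin{theorem}\label{thm:closed}
Let $d\ge2$ and $0<\tau<(2\pi)^d$. There is a closed $U$-set $E\subset\mathbb T^d$ with $|E|>(2\pi)^d-\tau$.
\end{theorem}

\begin{theorem}\label{thm:full}
Let $d\ge2$. There is a $U$-set $E\subset\mathbb T^d$ with $|\mathbb T^d\setminus E|=0$.
\end{theorem}

Theorem~\ref{thm:full} is the stronger statement: its set $E$ contains closed subsets of measure greater than $(2\pi)^d-\tau$, and these are $U$-sets. Intersecting $E$ with the slabs $[0,a]\times\mathbb T^{d-1}$ shows that for $d\ge2$ there are $U$-sets of every measure in $[0,(2\pi)^d]$. Since a $U$-set has empty interior, such sets are large in measure only; the set that we construct for Theorem~\ref{thm:full} is a meager $F_\sigma$ set. We prove Theorem~\ref{thm:closed} separately and first, because it already disproves the conjecture and its proof shows the mechanism with the least machinery.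

That proof has two independent parts. The first, in Section~\ref{sec:radial}, is where $d\ge2$ matters. We construct an open set $U$ of small measure, a union of thin concentric shells around the points of a countable dense set $X\subset U$, such that a distribution that vanishes on $U$ and has bounded spherical partial sums at each point of $X$ must be zero. The second part, in Sections~\ref{sec:lattice}--\ref{sec:local}, is a local uniqueness theorem: a series that converges spherically to $0$ on an open set $U$ has bounded coefficients and defines a distribution that vanishes on $U$. For Theorem~\ref{thm:full} the complement of $E$ is null and contains no open set. Section~\ref{sec:measures} constructs two singular measures that take over the role of Lebesgue measure on open sets, and Section~\ref{sec:full} completes the proof.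

\section{Notation and standard facts}\label{sec:notation}

We write $|x-y|$ for the distance on $\mathbb T^d$. All balls in $\mathbb T^d$ are open and have radius less than $\pi$, so they are isometric to Euclidean balls; $\frac12B$ is the ball concentric with $B$ of half the radius, and $\frac14B$ is defined in the same way. A function on $\mathbb R^d$ with compact support in $\{|x|<\pi\}$ is also regarded as a function on $\mathbb T^d$. The letter $C$ denotes positive constants that may change from line to line; subscripts record the dependence on parameters other than $d$. We put $\hat\varphi(\xi)=(2\pi)^{-d}\int_{\mathbb T^d}\varphi(x)e^{-i\langle\xi,x\rangle}\,dx$. If $\varphi\in C^\infty(\mathbb T^d)$, then $\hat\varphi(\xi)$ decreases faster than every power of $|\xi|$.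

For a series $\sum a_\xi e^{i\langle\xi,x\rangle}$ and integers $N,n\ge0$ let
\[
S_N=\sum_{|\xi|^2\le N}a_\xi e^{i\langle\xi,x\rangle},\qquad
A_n=\sum_{|\xi|^2=n}a_\xi e^{i\langle\xi,x\rangle},\qquad
\mathcal E_n=\sum_{|\xi|^2=n}|a_\xi|^2 .
\]
Since $|\xi|^2$ is an integer, spherical convergence at $x$ means convergence of the sequence $S_N(x)$. It implies that $A_n(x)=S_n(x)-S_{n-1}(x)\to0$.

A \emph{distribution} on $\mathbb T^d$ is a series $f=\sum a_\xi e^{i\langle\xi,x\rangle}$ with $|a_\xi|\le C(1+|\xi|)^p$ for some $p$. It acts on $\varphi\in C^\infty(\mathbb T^d)$ by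
\[
\langle f,\varphi\rangle=(2\pi)^d\sum_\xi a_\xi\hat\varphi(-\xi),
\]
which equals $\int f\varphi\,dx$ when the series is the Fourier series of an integrable function. We say that $f$ \emph{vanishes on} an open set $V$ if $\langle f,\varphi\rangle=0$ for all $\varphi\in C_c^\infty(V)$. By a partition of unity there is a largest open set on which $f$ vanishes; its complement is the compact set $\operatorname{supp}f$, which is empty only if all $a_\xi$ are $0$. For $t\ge0$ and real $\beta$ put
\[
e^{t\Delta}f=\sum_\xi e^{-t|\xi|^2}a_\xi e^{i\langle\xi,x\rangle},\qquad \|f\|_{H^\beta}^2=\sum_\xi(1+|\xi|^2)^\beta|a_\xi|^2 .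
\]
For $t>0$, $e^{t\Delta}f$ is a smooth function. The Sobolev space $H^\beta$ is the Hilbert space of all $f$ with $\|f\|_{H^\beta}<\infty$; note that $\|1\|_{H^\beta}=1$. The following facts are used throughout.

\medskip\noindent\textbf{(F1) Real series.} The functions $\operatorname{Re}S_N$ and $\operatorname{Im}S_N$ are the spherical partial sums of the series with coefficients $b_\xi=(a_\xi+\overline{a_{-\xi}})/2$ and $c_\xi=(a_\xi-\overline{a_{-\xi}})/2i$, because the balls $|\xi|^2\le N$ are symmetric, and $a_\xi=b_\xi+ic_\xi$. So to prove that a set is a $U$-set it suffices to consider \emph{real} series, those with $a_{-\xi}=\overline{a_\xi}$.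

\smallskip\noindent\textbf{(F2) Multipliers tending to $1$.} If $f$ is a distribution and $|c_\xi(t)|\le1$, $c_\xi(t)\to1$ as $t\to0$ for each $\xi$, then $\langle\sum c_\xi(t)a_\xi e^{i\langle\xi,x\rangle},\varphi\rangle\to\langle f,\varphi\rangle$ for every smooth $\varphi$; if $f\in H^\beta$, the convergence holds in the norm of $H^\beta$. Both statements follow from dominated convergence for sums.

\smallskip\noindent\textbf{(F3) Duality and smooth factors.} The pairing extends to $f\in H^{-\beta}$, $w\in H^\beta$, with $|\langle f,w\rangle|\le(2\pi)^d\|f\|_{H^{-\beta}}\|w\|_{H^\beta}$ by the Cauchy--Schwarz inequality. For $\beta\ge0$ and $\varphi\in C^\infty(\mathbb T^d)$ we have $\|\varphi w\|_{H^\beta}\le C_{\beta,\varphi}\|w\|_{H^\beta}$. Indeed $\widehat{\varphi w}(\xi)=\sum_\zeta\hat\varphi(\zeta)\hat w(\xi-\zeta)$ and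
\[
(1+|\xi|^2)^{1/2}\le(1+|\zeta|)(1+|\xi-\zeta|)\le\sqrt2\,(1+|\zeta|)(1+|\xi-\zeta|^2)^{1/2},
\]
so the triangle inequality in $\ell^2$ gives $C_{\beta,\varphi}=2^{\beta/2}\sum_\zeta(1+|\zeta|)^\beta|\hat\varphi(\zeta)|$.

\smallskip\noindent\textbf{(F4) Summation by parts.} Let $1=c_0\ge c_1\ge\cdots$ with $c_N\to0$, and suppose $\sup_N|S_N(x)|\le M$. From $\sum_{n\le N}c_nA_n=\sum_{n<N}(c_n-c_{n+1})S_n+c_NS_N$ we get
\[
\sum_{n\ge0}c_nA_n(x)=\sum_{N\ge0}(c_N-c_{N+1})S_N(x).
\]
The weights $c_N-c_{N+1}$ are nonnegative with sum $1$, so the modulus of this sum is at most $M$.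

\smallskip\noindent\textbf{(F5) Schur's test.} If $K(\xi,\xi')\ge0$ and all row sums $\sum_{\xi'}K(\xi,\xi')$ and column sums $\sum_\xi K(\xi,\xi')$ are at most $A$, then $\sum_{\xi,\xi'}K(\xi,\xi')|a_\xi||a_{\xi'}|\le A\sum_\xi|a_\xi|^2$. This follows from $2|a_\xi||a_{\xi'}|\le|a_\xi|^2+|a_{\xi'}|^2$.

\smallskip\noindent\textbf{(F6) Baire's theorem.} If a nonempty locally compact metric space $Z$ is a countable union of closed subsets, then one of them has nonempty interior in $Z$. We apply this to sets $Z=V\cap K$ with $V\subset\mathbb T^d$ open and $K$ closed. The closed sets that occur are built from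
\[
F_M=\{x\in\mathbb T^d:\ |S_N(x)|\le M\ \text{for all }N\},\qquad M=1,2,\dots,
\]
and every point at which $S_N(x)$ converges lies in some $F_M$.

\section{Radial test functions and thin shells}\label{sec:radial}

\subsection*{What one point sees}

The number $S_N(x_0)$ is obtained from $f$ by applying the radial Fourier multiplier $1_{\{|\xi|^2\le N\}}$ and evaluating at $x_0$. Every radial multiplier of bounded variation is a superposition of these cutoffs, and applying a radial multiplier and evaluating at $x_0$ amounts to testing $f$ against a radial function centered at $x_0$. So a bound on the $S_N(x_0)$ is a statement about $f$ far from $x_0$. The first lemma makes this precise. Let $d\omega$ be surface measure on the unit sphere $S^{d-1}$ (counting measure on $\{\pm1\}$ if $d=1$) and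
\[
\Phi(\rho)=(2\pi)^{-d}\int_{S^{d-1}}e^{i\rho\omega_1}\,d\omega ,\qquad\rho\in\mathbb R .
\]
The function $\Phi$ is smooth and all its derivatives are bounded.

\begin{lemma}\label{lem:variation}
Let $d\ge1$, $w\in C_c^\infty((0,\pi))$, $W(x)=w(|x|)$, and
\begin{equation}\label{eq:m}
m(r)=\int_0^\pi w(s)\,s^{d-1}\Phi(rs)\,ds,\qquad r\ge0 .
\end{equation}
If $f$ is a distribution and $\sup_N|S_N(x_0)|\le M$, then for all $t\ge0$
\[
|\langle e^{t\Delta}f,W(\cdot-x_0)\rangle|\le2(2\pi)^dM\int_0^\infty|m'(r)|\,dr .
\]
\end{lemma}

\begin{proof}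
The Euclidean Fourier transform $(2\pi)^{-d}\int_{\mathbb R^d}W(x)e^{-i\langle\xi,x\rangle}dx$ is a radial Schwartz function of $\xi\in\mathbb R^d$, and in polar coordinates its value at $|\xi|=r$ is $m(r)$. Hence $\hat W(\xi)=m(|\xi|)$ for $\xi\in\mathbb Z^d$, and $m$, $m'$ are smooth and rapidly decreasing on $[0,\infty)$. Let $p(r)=e^{-tr^2}m(r)$. The Fourier coefficient of $W(\cdot-x_0)$ at $-\xi$ is $e^{i\langle\xi,x_0\rangle}m(|\xi|)$. We insert $p(|\xi|)=-\int_{|\xi|}^\infty p'(r)\,dr$ and interchange sum and integral, which is allowed because $p'$ decreases rapidly and $a_\xi$ grows at most polynomially: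
\[
\langle e^{t\Delta}f,W(\cdot-x_0)\rangle=(2\pi)^d\sum_\xi a_\xi e^{i\langle\xi,x_0\rangle}p(|\xi|)=-(2\pi)^d\int_0^\infty S_{\lfloor r^2\rfloor}(x_0)\,p'(r)\,dr .
\]
Since $m(r)\to0$, we have $\sup|m|\le\int_0^\infty|m'|$. Together with $\int_0^\infty2tre^{-tr^2}dr\le1$ this gives $\int_0^\infty|p'|\le\int_0^\infty|m'|+\sup|m|\le2\int_0^\infty|m'|$.
\end{proof}

The lemma is useful when the total variation $\int|m'|$ is small while $W$ is not. This happens for oscillating profiles, provided that $d\ge2$. The contrast is explicit in dimensions $1$ and $3$, where $\Phi$ is elementary.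

\begin{example}\label{ex:13}
Let $\psi\in C_c^\infty((0,\pi))$ be nonzero, $\mu\ge1$, and $w(s)=\psi(s)e^{i\mu s}$.

\emph{Dimension $1$.} Here $\Phi(\rho)=\frac1{2\pi}(e^{i\rho}+e^{-i\rho})$. With the Schwartz function $\Psi(y)=\int\psi(s)e^{iys}ds$,
\[
m(r)=\frac1{2\pi}\big(\Psi(\mu+r)+\Psi(\mu-r)\big).
\]
As $\mu\to\infty$, the variation of the first term, $\frac1{2\pi}\int_\mu^\infty|\Psi'|$, tends to $0$, and that of the second, $\frac1{2\pi}\int_{-\infty}^\mu|\Psi'|$, tends to $\frac1{2\pi}\int_{\mathbb R}|\Psi'|>0$. The multiplier is a bump of fixed shape moved to $r=\mu$, and nothing is gained.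

\emph{Dimension $3$.} Here $\Phi(\rho)=(2\pi)^{-3}\,2\pi\int_{-1}^1e^{i\rho z}dz=\frac{\sin\rho}{2\pi^2\rho}$. With $\Psi_1(y)=\int s\psi(s)e^{iys}ds$,
\[
m(r)=\frac{\Psi_1(\mu+r)-\Psi_1(\mu-r)}{4\pi^2i\,r}=\frac1{4\pi^2i}\int_{-1}^1\Psi_1'(\mu+ur)\,du .
\]
This is again a bump at $r=\mu$, but of height $1/\mu$. For $r\le1$ the second formula gives $|m'(r)|\le\sup_{y\ge\mu-1}|\Psi_1''(y)|\le C_\psi\mu^{-1}$. For $r\ge1$ the first formula gives $|m'(r)|\le C_\psi r^{-1}(1+|\mu-r|)^{-2}$; this is at most $C_\psi\mu^{-2}$ on $[1,\mu/2]$ and at most $C_\psi\mu^{-1}(1+|\mu-r|)^{-2}$ for $r\ge\mu/2$. Hence $\int_0^\infty|m'|\le C_\psi\mu^{-1}$.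
\end{example}

The exponent in general dimension can be guessed from Plancherel's theorem. The $L^2$ norm of $\psi(|x|)e^{i\mu|x|}$ does not depend on $\mu$, and its Fourier transform is spread evenly over a shell of radius $\mu$ and thickness about $1$, of volume about $\mu^{d-1}$. So its height should be about $\mu^{-(d-1)/2}$.

Here is how the gain is used. Suppose that the $S_N(x_0)$ are bounded and that $f$ vanishes on a family of thin shells centered at $x_0$, with radii near the multiples of $2\pi/\lambda$. We want to show that $\langle f,\psi(|\cdot-x_0|)\rangle$ is small. We may change the test function on the shells without changing the pairing. We multiply it by $\varphi(\lambda|x-x_0|)$, where $\varphi$ is $2\pi$-periodic, equals $1$ except near $2\pi\mathbb Z$, and has there a deep negative spike that makes its mean zero. The new test function is a sum of waves $\psi(s)e^{ik\lambda s}$ with $k\ne0$, so its multiplier has small variation when $\lambda$ is large. The measure of the shells depends on their relative thickness only, and not on $\lambda$.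

\subsection*{The estimate in every dimension}

\begin{lemma}\label{lem:wave}
Let $d\ge2$ and $\psi\in C_c^\infty((0,\pi))$. There is a constant $C_\psi$ such that for all real $\mu$ with $|\mu|\ge1$ the function
\[
I_\mu(r)=\int_0^\pi\psi(s)\,s^d\,e^{i\mu s}\,\Phi'(rs)\,ds
\]
satisfies $\int_0^\infty|I_\mu(r)|\,dr\le C_\psi|\mu|^{-(d-1)/2}$.
\end{lemma}

Note that $I_\mu=m'$ for the profile $w(s)=\psi(s)e^{i\mu s}$ in \eqref{eq:m}.

\begin{proof}
In place of the closed formulas of Example~\ref{ex:13} we write $\Phi$ as a sum of two waves $e^{\pm i\rho}$ with slowly varying amplitudes of size $\rho^{-(d-1)/2}$.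

\emph{The amplitudes.} Let $q=(d-3)/2\ge-\frac12$. Slicing the sphere by the hyperplanes $\omega_1=z$ gives $\Phi(\rho)=c_d\int_{-1}^1e^{i\rho z}(1-z^2)^q\,dz$ with $c_d=(2\pi)^{-d}|S^{d-2}|$. The number $1-z^2$ lies in $(-\infty,0]$ only for real $z$ with $|z|\ge1$, so the principal branch of $(1-z^2)^q$ is analytic in the half-strip $\{|\operatorname{Re}z|<1,\ \operatorname{Im}z>0\}$ and continuous up to its boundary, except possibly at $\pm1$, where the singularities are integrable since $q>-1$. For $\rho>0$ the integrand decays exponentially as $\operatorname{Im}z\to\infty$. By Cauchy's theorem the integral over $[-1,1]$ equals the integral up the ray $z=-1+iy$ minus the integral up the ray $z=1+iy$, $y>0$. On $z=\pm1+iy$ we have $1-z^2=y(y\mp2i)$, and therefore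
\[
\Phi(\rho)=e^{i\rho}b_+(\rho)+e^{-i\rho}b_-(\rho),\qquad b_\pm(\rho)=\mp ic_d\int_0^\infty e^{-\rho y}y^q(y\mp2i)^q\,dy .
\]
Put $q_+=\max(q,0)$. Then $|y\mp2i|^q\le C(1+y^{q_+})$; for $q<0$ this holds because $|y\mp2i|\ge2$. Differentiating under the integral and using $\int_0^\infty e^{-\rho y}y^{p}dy=\Gamma(p+1)\rho^{-p-1}$ for $p>-1$, we get for every $a>0$ and $l\ge0$
\[
|b_\pm^{(l)}(\rho)|\le C\int_0^\infty e^{-\rho y}y^{q+l}(1+y^{q_+})\,dy\le C_{l,a}\,\rho^{-q-l-1}=C_{l,a}\,\rho^{-(d-1)/2-l}\qquad(\rho\ge a).
\]
Hence $\Phi'(\rho)=e^{i\rho}\tilde b_+(\rho)+e^{-i\rho}\tilde b_-(\rho)$, where $\tilde b_\pm=b_\pm'\pm ib_\pm$ satisfy the same bounds $|\tilde b_\pm^{(l)}(\rho)|\le C_{l,a}\rho^{-(d-1)/2-l}$ for $\rho\ge a$.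

\emph{Pointwise bounds for $I_\mu$.} Choose $a>0$ with $\operatorname{supp}\psi\subset[a,\pi)$. For $r\ge1$,
\[
I_\mu(r)=\sum_\pm\int\psi(s)s^d\,\tilde b_\pm(rs)\,e^{i(\mu\pm r)s}\,ds .
\]
On $\operatorname{supp}\psi$ we have $rs\ge a$, so $|\partial_s^l[\tilde b_\pm(rs)]|=r^l|\tilde b_\pm^{(l)}(rs)|\le C_{l,a}r^{-(d-1)/2}$. Also $|\mu\pm r|\ge\big||\mu|-r\big|$. Integrating by parts $d+1$ times when $\big||\mu|-r\big|\ge1$, and not at all otherwise, we obtain
\[
|I_\mu(r)|\le C_\psi\,r^{-(d-1)/2}\big(1+\big||\mu|-r\big|\big)^{-d-1}\qquad(r\ge1).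
\]
For $0\le r\le1$ all $s$-derivatives of $\Phi'(rs)$ are bounded, and $d+1$ integrations by parts against $e^{i\mu s}$ give $|I_\mu(r)|\le C_\psi|\mu|^{-d-1}$.

\emph{Integration in $r$.} The interval $[0,1]$ contributes $C_\psi|\mu|^{-d-1}$. On $[1,|\mu|/2]$, if this is nonempty, $\big||\mu|-r\big|\ge|\mu|/2$ and $r^{-(d-1)/2}\le1$, so the contribution is at most $C_\psi|\mu|^{-d}$. For $r\ge\max(1,|\mu|/2)$ we have $r^{-(d-1)/2}\le C|\mu|^{-(d-1)/2}$ and $\int_{\mathbb R}(1+|y|)^{-d-1}dy<\infty$. The sum of the three contributions is at most $C_\psi|\mu|^{-(d-1)/2}$.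
\end{proof}

\begin{corollary}\label{cor:kernel}
Let $d\ge2$, $\psi\in C_c^\infty((0,\pi))$, $\lambda\ge1$, and let $\varphi(\theta)=\sum_{k\ne0}c_ke^{ik\theta}$ be a smooth $2\pi$-periodic function of mean zero. Put $W(x)=\psi(|x|)\varphi(\lambda|x|)$. If $f$ is a distribution and $\sup_N|S_N(x_0)|\le M$, then for all $t\ge0$
\[
|\langle e^{t\Delta}f,W(\cdot-x_0)\rangle|\le2(2\pi)^dM\,C_\psi\,\lambda^{-(d-1)/2}\sum_{k\ne0}|c_k|\,|k|^{-(d-1)/2},
\]
with $C_\psi$ as in Lemma~\ref{lem:wave}.
\end{corollary}

\begin{proof}
For $w(s)=\psi(s)\varphi(\lambda s)$ we have $m'=\sum_{k\ne0}c_kI_{k\lambda}$, since $\sum|c_k|<\infty$ and $\Phi'$ is bounded. Apply Lemma~\ref{lem:wave} with $\mu=k\lambda$ to each term, and then Lemma~\ref{lem:variation}.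
\end{proof}

The mean of $\varphi$ must vanish: a term $k=0$ would contribute $\langle e^{t\Delta}f,\psi(|\cdot-x_0|)\rangle$, which does not depend on $\lambda$. Radial test functions around a dense set of centers are enough to detect a distribution.

\begin{lemma}\label{lem:radialdetect}
Let $G\subset\mathbb T^d$ be open, let $X\subset\mathbb T^d$ be dense, and let $0<\rho_0\le\pi$. If $f$ is a distribution with $\langle f,\psi(|\cdot-x_0|)\rangle=0$ for all $x_0\in X\cap G$ and all $\psi\in C_c^\infty((0,\rho_0))$, then $f$ vanishes on $G$.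
\end{lemma}

\begin{proof}
For $0<\delta<\rho_0$ choose $\psi_\delta\ge0$ in $C_c^\infty((0,\delta))$ such that $W_\delta(x)=\psi_\delta(|x|)$ has integral $1$. The function
\[
f^\delta(x_0)=\langle f,W_\delta(\cdot-x_0)\rangle=\sum_\xi(2\pi)^d\hat W_\delta(-\xi)\,a_\xi e^{i\langle\xi,x_0\rangle}
\]
is continuous and vanishes on $X\cap G$, hence on $G$. The multipliers $(2\pi)^d\hat W_\delta(-\xi)$ are bounded by $1$ and tend to $1$ as $\delta\to0$. By (F2), $\langle f,\chi\rangle=\lim_{\delta\to0}\int f^\delta\chi=0$ for $\chi\in C_c^\infty(G)$.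
\end{proof}

\subsection*{The shells}

Fix an even function $\gamma\in C_c^\infty((-1,1))$ with $\gamma\ge0$, $\int\gamma=1$, and put $\gamma_\varepsilon(\theta)=\varepsilon^{-1}\gamma(\theta/\varepsilon)$ for $0<\varepsilon<1$.

\begin{proposition}\label{prop:shells}
Let $d\ge2$ and $\tau>0$. There are an open set $U\subset\mathbb T^d$ with $|U|<\tau$ and a countable set $X\subset U$, dense in $\mathbb T^d$, with the following property. If a distribution $f$ vanishes on $U$ and $\sup_N|S_N(x)|<\infty$ for each $x\in X$, then $f=0$.
\end{proposition}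

\begin{proof}
For $0<\varepsilon<1$ let $\varphi_\varepsilon(\theta)=1-2\pi\sum_{l\in\mathbb Z}\gamma_\varepsilon(\theta-2\pi l)$. This function is smooth and $2\pi$-periodic, has mean zero, and equals $1$ off $(-\varepsilon,\varepsilon)+2\pi\mathbb Z$. Let $A(\varepsilon)<\infty$ be the sum of the moduli of its Fourier coefficients. Let $X=\{x_1,x_2,\dots\}$ be dense in $\mathbb T^d$. For $i,j\ge1$ and parameters $\varepsilon_{ij}\in(0,1)$, $\lambda_{ij}\ge1$ consider the open set
\[
H_{ij}=\big\{x:\ 0<|x-x_i|<\pi,\ \ \lambda_{ij}|x-x_i|\in(-2\varepsilon_{ij},2\varepsilon_{ij})+2\pi\mathbb Z\big\}.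
\]
The admissible radii $|x-x_i|$ lie in intervals of length $4\varepsilon_{ij}/\lambda_{ij}$ centered at the points $2\pi l/\lambda_{ij}$ with $0\le2\pi l<\pi\lambda_{ij}+2$. There are at most $\lambda_{ij}/2+2$ such $l$, so the total length is at most $2\varepsilon_{ij}+8\varepsilon_{ij}/\lambda_{ij}\le10\varepsilon_{ij}$, and in polar coordinates
\[
|H_{ij}|\le10\,|S^{d-1}|\,\pi^{d-1}\varepsilon_{ij}\quad\text{for every choice of }\lambda_{ij}\ge1 .
\]
Choose first the $\varepsilon_{ij}$ so small that these bounds add up to less than $\tau/2$. Then choose $\lambda_{ij}\ge1$ with $A(\varepsilon_{ij})\lambda_{ij}^{-(d-1)/2}\le1/j$; this is possible because $d\ge2$. Finally choose balls $B_i$ centered at $x_i$ with $\sum|B_i|<\tau/2$, and let $U=\bigcup_{i,j}H_{ij}\cup\bigcup_iB_i$.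

Let $f$ be as in the statement, $M_i=\sup_N|S_N(x_i)|$, $\psi\in C_c^\infty((0,\pi))$, and $W_{ij}(x)=\psi(|x|)\varphi_{\varepsilon_{ij}}(\lambda_{ij}|x|)$. The smooth function $\psi(|\cdot-x_i|)-W_{ij}(\cdot-x_i)$ is supported in the set where $|x-x_i|\in\operatorname{supp}\psi$ and $\operatorname{dist}(\lambda_{ij}|x-x_i|,2\pi\mathbb Z)\le\varepsilon_{ij}$. This is a compact subset of $H_{ij}\subset U$, where $f$ vanishes. Corollary~\ref{cor:kernel} with $t=0$ gives
\[
|\langle f,\psi(|\cdot-x_i|)\rangle|=|\langle f,W_{ij}(\cdot-x_i)\rangle|\le2(2\pi)^dM_iC_\psi A(\varepsilon_{ij})\lambda_{ij}^{-(d-1)/2}\le\frac{2(2\pi)^dM_iC_\psi}{j}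
\]
for every $j$. So the left side is $0$ for all $i$ and $\psi$, and Lemma~\ref{lem:radialdetect} with $G=\mathbb T^d$ gives $f=0$.
\end{proof}

The proposition shows what happens to the one-dimensional argument of the introduction. If $F=\mathbb T^d\setminus U$, then every nonzero integrable function that vanishes off $F$ has unbounded spherical partial sums at some point of $X$, although it vanishes in a neighborhood of that point.

To deduce Theorem~\ref{thm:closed} we must show that a series converging spherically to $0$ on $U$ is a distribution that vanishes on $U$. Neither half is obvious: nothing is assumed about the size of the coefficients, and pointwise convergence comes with no uniformity. The next three sections supply the proof.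

\section{Polynomials with frequencies on a sphere}\label{sec:lattice}

Baire's theorem turns convergence on an open set into a uniform bound for the $S_N$, and hence for the $A_n$, on some ball. To pass from $A_n$ on a ball to its coefficients we need the following inequality, with a constant independent of $n$.

\begin{proposition}\label{prop:observe}
For every ball $B\subset\mathbb T^d$ there is $c_B>0$ such that $\int_B|P|^2\,dx\ge c_B\sum|a_\xi|^2$ for all $n\ge0$ and all $P=\sum_{|\xi|^2=n}a_\xi e^{i\langle\xi,x\rangle}$.
\end{proposition}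

No such bound holds for general trigonometric polynomials: the partial sums of the Fourier series of a smooth function supported away from $B$ tend to $0$ uniformly on $B$. What helps is that lattice points on a large sphere form small and flat clusters. Consider $d=2$. A lattice triangle has area at least $\frac12$, so if its sides are at most $L$, its circumradius, which is the product of the sides divided by four times the area, is at most $L^3/2$. Fix $\rho\ge1$ and join lattice points of a circle of radius $R$ when their distance is at most $\rho$. A connected cluster with three or more points contains three points at mutual distances at most $2\rho$, which forces $R\le4\rho^3$. So for $R>4\rho^3$ the polynomial $P$ is a sum of blocks with one or two terms each, and different blocks have frequencies more than $\rho$ apart, which makes them almost orthogonal against a smooth cutoff. One point needs care. The separation $\rho$ has to be chosen in terms of the lower bound for a single block, so that lower bound must not depend on $\rho$. We obtain it by induction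 on the dimension: a block lies on a sphere in a smaller affine subspace. This requires spheres with arbitrary centers in arbitrary subspaces.

A \emph{sphere of type $k$}, $0\le k\le d$, is a set $\Gamma=\{x\in A:|x-p|=R\}$, where $A\subset\mathbb R^d$ is an affine subspace of dimension $k$, $p\in A$ and $R\ge0$; for $k=0$ we take $R=0$, so that $\Gamma$ is a point. If $A'\subset A$ is an affine subspace of dimension $l$ and $p'$ is the orthogonal projection of $p$ on $A'$, then $|x-p|^2=|x-p'|^2+|p-p'|^2$ for $x\in A'$; hence $\Gamma\cap A'$ is empty or a sphere of type $l$.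

\begin{lemma}\label{lem:simplex}
Let $k\ge1$. If $k+1$ affinely independent points $q_0,\dots,q_k\in\mathbb Z^d$ with mutual distances at most $L$ lie on a sphere of type $k$ and radius $R$, then $R\le kL^{k+1}/2$.
\end{lemma}

\begin{proof}
The points are distinct, so $R>0$. Let $v_i=q_i-q_0$ and let $e=(p-q_0)/R$, a unit vector. From $|v_i-Re|=|q_i-p|=R$ we get $\langle v_i,e\rangle=|v_i|^2/2R\le L^2/2R$. Write the $v_i$ in an orthonormal basis of the direction space of $A$ with first vector $e$, and expand $\det(v_1,\dots,v_k)$ along the first coordinate. By Hadamard's inequality (a determinant is at most the product of the lengths of its columns) each minor is at most $L^{k-1}$, so $|\det(v_1,\dots,v_k)|\le kL^{k+1}/2R$. On the other hand, the square of this determinant is the Gram determinant $\det(\langle v_i,v_{i'}\rangle)$ of linearly independent integer vectors, a positive integer. So $1\le kL^{k+1}/2R$.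
\end{proof}

Fix $\rho\ge1$. Join two points of the finite set $\mathbb Z^d\cap\Gamma$ if their distance is at most $\rho$, and call the connected components of this graph the \emph{$\rho$-components} on $\Gamma$. Let $D_0=0$ and $D_k=k(D_{k-1}+\rho)^{k+1}$. Since $D_{k-1}+\rho\ge1$, the sequence $D_k$ is increasing; it depends on $\rho$ only.

\begin{lemma}\label{lem:components}
Let $\Gamma$ be a sphere of type $k$ and radius $R$.
\begin{enumerate}
\item[(a)] Every $\rho$-component on $\Gamma$ has diameter at most $D_k$.
\item[(b)] If $k\ge1$ and $R>R_0:=kD_k^{k+1}/2$, then every $\rho$-component on $\Gamma$ lies on a sphere of type $k-1$.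
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We use induction on $k$; for $k=0$ a component is a point. Let $k\ge1$ and let $Q$ be a $\rho$-component with $\operatorname{diam}Q>D_{k-1}$; otherwise there is nothing to prove. Build up $Q$ from one point by adding one adjacent point at a time. The diameter grows by at most $\rho$ at each step, so there is a connected subset $Q'\subset Q$ with $D_{k-1}<\operatorname{diam}Q'\le L:=D_{k-1}+\rho$. If $Q'$ lay in a proper affine subspace of $A$, it would lie in one of dimension $k-1$, hence in a $\rho$-component on a sphere of type $k-1$, and the induction hypothesis would give $\operatorname{diam}Q'\le D_{k-1}$. So $Q'$ contains $k+1$ affinely independent points. By Lemma~\ref{lem:simplex}, $\operatorname{diam}Q\le2R\le kL^{k+1}=D_k$.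

(b) If a component contained $k+1$ affinely independent points, then (a) and Lemma~\ref{lem:simplex} with $L=D_k$ would give $R\le R_0$. So each component lies in an affine subspace $A'\subset A$ of dimension $k-1$, hence on $\Gamma\cap A'$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:observe}]
We prove by induction on $k$: for each $r\in(0,\pi)$ there is $c_k(r)>0$ such that $\int_B|P|^2\ge c_k(r)\sum|a_\xi|^2$ for every ball $B$ of radius $r$ and every $P=\sum_{\xi\in\mathbb Z^d\cap\Gamma}a_\xi e^{i\langle\xi,x\rangle}$ with $\Gamma$ of type $k$. The proposition is the case $k=d$. For $k=0$ the polynomial has one term and $c_0(r)$ is the measure of $B$.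

Let $k\ge1$. A translation in $x$ multiplies the coefficients by unimodular numbers, so we may assume that $B=B(0,r)$. Fix $\chi\in C_c^\infty(B(0,r))$ with $0\le\chi\le1$ and $\chi=1$ on $B(0,r/2)$, let $c=c_{k-1}(r/2)$, and choose $\rho\ge1$ with $(2\pi)^d\sum_{|\zeta|>\rho}|\hat\chi(\zeta)|\le c/2$. Then $\rho$ and $R_0$ depend on $k$ and $r$ only.

Suppose $R>R_0$. Write $P=\sum_QP_Q$, the sum over the $\rho$-components $Q$ of the parts $P_Q$ of $P$ with frequencies in $Q$. By Lemma~\ref{lem:components}(b) and the induction hypothesis, $\int\chi|P_Q|^2\ge c\sum_{\xi\in Q}|a_\xi|^2$. The cross terms $\sum_{Q\ne Q'}\int\chi P_Q\overline{P_{Q'}}$ equal $(2\pi)^d\sum a_\xi\overline{a_{\xi'}}\,\hat\chi(\xi'-\xi)$, summed over pairs in different components. For such pairs $|\xi-\xi'|>\rho$, so by (F5) the cross terms total at most $\frac c2\sum|a_\xi|^2$ in modulus. Hence $\int_B|P|^2\ge\int\chi|P|^2\ge\frac c2\sum|a_\xi|^2$.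

Suppose $R\le R_0$ and $P\ne0$. Multiply $P$ by $e^{-i\langle\xi_0,x\rangle}$ with $\xi_0\in\mathbb Z^d\cap\Gamma$. This does not change $|P|$, and the frequencies now lie in the fixed finite set $\{\zeta\in\mathbb Z^d:|\zeta|\le2R_0\}$. On the finite-dimensional space of polynomials with these frequencies, $\int_{B(0,r)}|\cdot|^2$ is a positive definite form, because a trigonometric polynomial is real analytic and cannot vanish on a ball unless it is zero. So it is at least $c'\sum|a_\xi|^2$ with $c'>0$ depending on $k$ and $r$ only. Take $c_k(r)=\min(c/2,c')$.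
\end{proof}

\section{Positive parts in $H^{1+\sigma}$}\label{sec:positive}

Once $\mathcal E_n$ is known to be bounded, $\|f\|_{H^{-\beta}}^2=\sum_n(1+n)^{-\beta}\mathcal E_n$ is finite for every $\beta>1$, but not necessarily for $\beta=1$. In Section~\ref{sec:local} we pair $f$ with the positive part $u_+=\max(u,0)$ of a smooth function, so we need to control $u_+$ slightly beyond $H^1$. There is room for this, but not much: the Fourier coefficient of $(\sin x)_+=\frac12(\sin x+|\sin x|)$ at an even integer $k$ is $-1/(\pi(k^2-1))$, so this function lies in $H^{1+\sigma}(\mathbb T)$ only for $\sigma<\frac12$. From now on $\sigma=\frac14$.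

For real $u\in C^\infty(\mathbb T^d)$ the function $u_+$ is Lipschitz, with weak derivatives $\partial_ju_+=1_{\{u>0\}}\partial_ju$. To see this, approximate $y_+$ by the $C^1$ functions equal to $(y^2+\kappa^2)^{1/2}-\kappa$ for $y>0$ and to $0$ for $y\le0$; their derivatives tend boundedly to $1_{\{y>0\}}$ as $\kappa\to0$.

\begin{proposition}\label{prop:positive}
There is a constant $C$ with $\|u_+\|_{H^{1+\sigma}}\le C\|u\|_{H^{1+\sigma}}$ for all real $u\in C^\infty(\mathbb T^d)$.
\end{proposition}

The difficulty is that the set $\{u>0\}$ can be very irregular, and $C$ must not depend on it. We reduce to one variable, where an open set is a union of arcs, and use that on each arc the derivative has integral zero. The cost of cutting a function off at the ends of an interval is measured by the following Hardy inequality. Its right side vanishes for constants, which is why the mean is assumed to be zero.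

\begin{lemma}\label{lem:hardy}
Let $I\subset\mathbb R$ be a bounded interval, $d_I(x)=\operatorname{dist}(x,\partial I)$, and let $h$ be bounded and measurable on $I$ with $\int_Ih=0$. Then
\[
\int_I|h|^2d_I^{-2\sigma}\,dx\le C\,Q,\qquad Q=\int_I\int_I\frac{|h(x)-h(y)|^2}{|x-y|^{1+2\sigma}}\,dx\,dy ,
\]
with an absolute constant $C$.
\end{lemma}

\begin{proof}
Under a dilation both sides scale like $|I|^{1-2\sigma}$, so let $I=(0,1)$. Then $d_I^{-2\sigma}\le x^{-2\sigma}+(1-x)^{-2\sigma}$, and by the symmetry $x\mapsto1-x$ it suffices to bound $\int_0^1|h|^2x^{-2\sigma}dx$. Assume $Q<\infty$. For $k\ge0$ let $J_k=(2^{-k-1},2^{-k})$, let $m_k$ be the mean of $h$ over $J_k$, and let $q_k$ be the part of $Q$ over $(J_k\cup J_{k+1})^2$. A pair $(x,y)$ lies in at most two of these squares, so $\sum_kq_k\le2Q$.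

We first control the means. On $J_k\times J_{k+1}$ we have $|x-y|\le2^{-k}$, and $|J_k||J_{k+1}|=2^{-2k}/8$, so by the Cauchy--Schwarz inequality
\[
|m_k-m_{k+1}|^2\le\frac1{|J_k||J_{k+1}|}\int_{J_k}\int_{J_{k+1}}|h(x)-h(y)|^2\,dy\,dx\le8\cdot2^{2k}\,2^{-k(1+2\sigma)}q_k=8\cdot2^{k(1-2\sigma)}q_k .
\]
Let $\vartheta=2^{-(1-2\sigma)/2}$, which is less than $1$ because $\sigma<\frac12$, and $b_k=\vartheta^k|m_k|$. The last inequality gives $b_{k+1}\le\vartheta b_k+\sqrt{8q_k}$. Since $b_k\le\vartheta^k\|h\|_\infty$, the sequence $b$ is in $\ell^2$, and the triangle inequality gives $\|b\|_{\ell^2}\le b_0+\vartheta\|b\|_{\ell^2}+(16Q)^{1/2}$. Since $\int_0^1h=0$, $m_0$ is the mean of $h(x)-h(y)$ over $J_0\times(0,1)$, and $|x-y|\le1$ there, so $b_0^2\le|J_0|^{-1}Q=2Q$. Hence $\sum_kb_k^2\le CQ$.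

Next, $\int_{J_k}|h-m_k|^2\le|J_k|^{-1}\int_{J_k}\int_{J_k}|h(x)-h(y)|^2\,dx\,dy\le|J_k|^{2\sigma}q_k$, and $x^{-2\sigma}\le|J_k|^{-2\sigma}$ on $J_k$. Therefore
\[
\int_{J_k}|h|^2x^{-2\sigma}dx\le2q_k+2|J_k|^{1-2\sigma}|m_k|^2\le2(q_k+b_k^2),
\]
and we sum over $k$.
\end{proof}

For a function $h$ on $\mathbb T$ let
\[
[h]^2=\int_{\mathbb T}\int_{-\pi}^\pi\frac{|h(x+y)-h(x)|^2}{|y|^{1+2\sigma}}\,dy\,dx .
\]

\begin{lemma}\label{lem:onevar}
Let $g$ be real and smooth on $\mathbb T$, $h=g'$, and $P=\{g>0\}$. Then $[1_Ph]\le C[h]$ with an absolute constant $C$.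
\end{lemma}

\begin{proof}
If $P=\emptyset$ or $P=\mathbb T$ there is nothing to prove. Otherwise $P$ is a disjoint union of open arcs $I$, each of which we lift to an interval of length at most $2\pi$. At the endpoints $g=0$, so $\int_Ih=0$. In the integral $[1_Ph]^2$, the pairs with $x,x+y\in P$ contribute at most $[h]^2$, and the pairs with both points outside $P$ contribute $0$. The substitution $(x,y)\mapsto(x+y,-y)$ shows that the two kinds of mixed pairs contribute equally. If $x\in I$ and $x+y\notin P$, then $|y|\ge d_I(x)$, and $\int_{|y|\ge\delta}|y|^{-1-2\sigma}dy=\delta^{-2\sigma}/\sigma$. Hence, by Lemma~\ref{lem:hardy},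
\[
[1_Ph]^2\le[h]^2+\frac2\sigma\sum_I\int_I|h|^2d_I^{-2\sigma}\,dx\le[h]^2+C\sum_IQ_I ,
\]
where $Q_I$ is the double integral of Lemma~\ref{lem:hardy} on the lifted arc. Now $[h]^2$ is the integral over $\mathbb T\times\mathbb T$ of $|h(x)-h(x')|^2$ divided by the power $1+2\sigma$ of the distance on the circle. The distance in a lifted arc is at least the distance on the circle, and the sets $I\times I$ are disjoint, so $\sum_IQ_I\le[h]^2$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:positive}]
For an integer $k\ne0$ the substitution $z=|k|y$ gives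
\[
\int_{-\pi}^\pi\frac{|e^{iky}-1|^2}{|y|^{1+2\sigma}}\,dy=|k|^{2\sigma}\int_{-|k|\pi}^{|k|\pi}\frac{|e^{iz}-1|^2}{|z|^{1+2\sigma}}\,dz .
\]
The last integral lies between its value for $|k|=1$, which is positive, and the integral over $\mathbb R$, which is finite since $|e^{iz}-1|^2\le\min(4,z^2)$. Let $e_j$ be the $j$-th coordinate vector. By Parseval's identity, $\int_{\mathbb T^d}|G(x+ye_j)-G(x)|^2dx=(2\pi)^d\sum_\xi|e^{i\xi_jy}-1|^2|\hat G(\xi)|^2$ for $G\in L^2$. Hence $\sum_\xi|\xi_j|^{2\sigma}|\hat G(\xi)|^2$ is comparable, with constants depending on $d$ only, to the integral over the remaining $d-1$ coordinates of $[\,\cdot\,]^2$ of the restriction of $G$ to the circles parallel to $e_j$. Take $G=1_{\{u>0\}}\partial_ju=\partial_ju_+$ and $G=\partial_ju$, and apply Lemma~\ref{lem:onevar} on each circle. This gives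
\[
\sum_\xi|\xi_j|^{2+2\sigma}|\widehat{u_+}(\xi)|^2\le C\sum_\xi|\xi_j|^{2+2\sigma}|\hat u(\xi)|^2\le C\|u\|_{H^{1+\sigma}}^2 .
\]
Since $(1+|\xi|^2)^{1+\sigma}\le C\big(1+\sum_j|\xi_j|^{2+2\sigma}\big)$ and $\|u_+\|_{L^2}\le\|u\|_{L^2}$, the proposition follows.
\end{proof}

\section{Local uniqueness and the proof of Theorem~\ref{thm:closed}}\label{sec:local}

Let $S_N\to0$ on an open set $V$, and suppose that $\operatorname{supp}f$ meets $V$. Baire's theorem applied to $V$ gives a ball on which the $S_N$ are bounded, but that ball may miss $\operatorname{supp}f$ and then tells us nothing. So we apply it to $V\cap\operatorname{supp}f$. The price is that the $S_N$ are then bounded only on a piece of the support, a closed set that may be very thin. The next proposition says that this is enough.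

\begin{proposition}\label{prop:energy}
Let $f=\sum a_\xi e^{i\langle\xi,x\rangle}$ be a real series with $\mathcal E_n\to0$, and let $K=\operatorname{supp}f$. Let $V$ be open and $M\ge0$, and suppose that $|S_N(x)|\le M$ for all $N$ and all $x\in K\cap V$. Then there is $F\in L^\infty(V)$ with $|F|\le M$ such that $\langle f,\varphi\rangle=\int F\varphi\,dx$ for all $\varphi\in C_c^\infty(V)$.
\end{proposition}

The idea is a maximum principle. For $s>0$ let
\[
u_s=\sum_\xi(1+s|\xi|^2)^{-1}a_\xi e^{i\langle\xi,x\rangle},\qquad\text{so that}\quad u_s-s\Delta u_s=f .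
\]
This regularization of $f$ has two properties at once: it is an average of the $S_N$ in the sense of (F4), and it solves a differential equation. Suppose for a moment that $f$ is smooth and $V=\mathbb T^d$. Then $u_s\le M$ on $K$ by (F4), and at a maximum point of $u_s$ outside $K$ we have $u_s=s\Delta u_s\le0$. So $u_s\le M$ everywhere, and $f\le M$ in the limit $s\to0$. In our situation $u_s$ is only known to be in $L^2$. We therefore smooth it further by $e^{\delta\Delta}$ and replace the evaluation at a maximum point by testing the equation against $(u-M)_+$. The smoothed right side $e^{\delta\Delta}f$ is no longer supported in $K$, and the resulting error is what Proposition~\ref{prop:positive} controls.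

\begin{proof}
Since $\mathcal E_n$ is bounded, $f\in H^{-1-\sigma}$ and $u_s\in L^2$. For $0<s\le1$ and $0<\delta\le1$ let $u=e^{\delta\Delta}u_s$ and $f_\delta=e^{\delta\Delta}f$. These are real smooth functions and $u-s\Delta u=f_\delta$. We have $u=\sum_nc_nA_n$ with $c_n=(1+sn)^{-1}e^{-\delta n}$, so (F4) gives $|u|\le M$ on $K\cap V$. Fix a real $\eta\in C_c^\infty(V)$, and let $v=(u-M)_+$, $w=\eta^2v$.

\emph{Step 1: $w\in H^{1+\sigma}$ and $\langle f,w\rangle=0$.} The support of $w$ may touch $K$, so we first raise the level. For $0\le\kappa\le1$ let $w_\kappa=\eta^2(u-M-\kappa)_+$. By Proposition~\ref{prop:positive} and (F3),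
\begin{equation}\label{eq:wbound}
\|w_\kappa\|_{H^{1+\sigma}}\le C_\eta\big(\|u\|_{H^{1+\sigma}}+M+\kappa\big).
\end{equation}
For $\kappa>0$ the support of $w_\kappa$ is a compact subset of $V\cap\{u\ge M+\kappa\}$, so it is disjoint from $K$. Convolve $w_\kappa$ with smooth nonnegative functions of integral $1$ supported in small balls around $0$. The results are smooth, converge to $w_\kappa$ in $H^{1+\sigma}$ by (F2), and eventually have support disjoint from $K$. By (F3), $\langle f,w_\kappa\rangle=0$. As $\kappa\to0$, $w_\kappa\to w$ uniformly, so the Fourier coefficients converge, and the norms \eqref{eq:wbound} stay bounded. Hence $w_\kappa\to w$ weakly in $H^{1+\sigma}$, and $\langle f,w\rangle=0$.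

\emph{Step 2: the energy inequality.} Multiply $u-s\Delta u=f_\delta$ by the Lipschitz function $w$ and integrate by parts. By Step~1,
\[
\int uw+s\int\nabla u\cdot\nabla w=\langle f_\delta-f,w\rangle .
\]
Where $v>0$ we have $u=v+M\ge v$, so $uw\ge\eta^2v^2$. Also $\nabla v=1_{\{u>M\}}\nabla u$ and $\nabla w=\eta^2\nabla v+2\eta v\nabla\eta$, so almost everywhere
\[
\nabla u\cdot\nabla w=\eta^2|\nabla v|^2+2\eta v\,\nabla\eta\cdot\nabla v\ge-v^2|\nabla\eta|^2,
\]
by $2|ab|\le a^2+b^2$ with $a=|\eta\nabla v|$, $b=|v\nabla\eta|$. Therefore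
\begin{equation}\label{eq:energy}
\int\eta^2v^2\le s\int|\nabla\eta|^2v^2+|\langle f_\delta-f,w\rangle| .
\end{equation}

\emph{Step 3: the last term tends to $0$ as $\delta\to0$, for fixed $s$ and $\eta$.} By (F3) and \eqref{eq:wbound} with $\kappa=0$ it is at most $C_\eta\|f-f_\delta\|_{H^{-1-\sigma}}(\|u\|_{H^{1+\sigma}}+M)$. The second factor blows up as $\delta\to0$, at the following rate. Let $\bar{\mathcal E}=\sup_n\mathcal E_n$. Since $(1+n)^{1+\sigma}(1+sn)^{-2}\le2^{1+\sigma}s^{-2}n^{\sigma-1}$ for $n\ge1$ and $y^{\sigma-1}e^{-2\delta y}$ is decreasing,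
\[
\|u\|_{H^{1+\sigma}}^2\le\bar{\mathcal E}+C\bar{\mathcal E}s^{-2}\int_0^\infty y^{\sigma-1}e^{-2\delta y}dy=\bar{\mathcal E}+C\bar{\mathcal E}s^{-2}\,\Gamma(\sigma)(2\delta)^{-\sigma}.
\]
For the first factor, $1-e^{-\delta n}\le\min(1,\delta n)$ gives
\[
\|f-f_\delta\|_{H^{-1-\sigma}}^2\le\sum_{n\ge1}n^{-1-\sigma}\min(1,\delta n)^2\,\mathcal E_n .
\]
Without the factors $\mathcal E_n$, the terms with $n\le1/\delta$ add up to at most $\delta^2\cdot\delta^{-1}\cdot\delta^{\sigma-1}=\delta^\sigma$, and those with $n>1/\delta$ to at most $\delta^{1+\sigma}+\delta^\sigma/\sigma$. Splitting the sum at a fixed $n_0$, we get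
\[
\|f-f_\delta\|_{H^{-1-\sigma}}^2\le\delta^2n_0^2\,\bar{\mathcal E}+C\delta^\sigma\sup_{n>n_0}\mathcal E_n .
\]
Since $\mathcal E_n\to0$, this is $o(\delta^\sigma)$. The product of the two factors is $o(\delta^{\sigma/2})\,O(\delta^{-\sigma/2})=o(1)$.

\emph{Step 4: the limits $\delta\to0$ and $s\to0$.} As $\delta\to0$, $u\to u_s$ in $L^2$ by (F2), so $v\to v_s:=(u_s-M)_+$ in $L^2$. Since $0\le v_s\le|u_s|$, \eqref{eq:energy} and Step~3 give
\[
\int\eta^2v_s^2\le s\|\nabla\eta\|_\infty^2\|u_s\|_{L^2}^2=(2\pi)^d\|\nabla\eta\|_\infty^2\;s\sum_{n\ge0}\frac{\mathcal E_n}{(1+sn)^2}.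
\]
We have $s\sum_{n\ge1}(1+sn)^{-2}\le s\int_0^\infty(1+sy)^{-2}dy=1$, so the last sum times $s$ is at most $s(n_0+1)\bar{\mathcal E}+\sup_{n>n_0}\mathcal E_n$ for every $n_0$. Hence $\|\eta v_s\|_{L^2}\to0$ as $s\to0$. The series $-f$ satisfies the same hypotheses, so $\|\eta v_s^-\|_{L^2}\to0$ for $v_s^-=(-u_s-M)_+$.

Let $\varphi\in C_c^\infty(V)$ and choose $\eta$ equal to $1$ on $\operatorname{supp}\varphi$. From $|u_s|\le M+v_s+v_s^-$ we get $|\int u_s\varphi|\le M\|\varphi\|_{L^1}+(\|\eta v_s\|_{L^2}+\|\eta v_s^-\|_{L^2})\|\varphi\|_{L^2}$, and the left side tends to $|\langle f,\varphi\rangle|$ by (F2). So $|\langle f,\varphi\rangle|\le M\|\varphi\|_{L^1}$. Since $C_c^\infty(V)$ is dense in $L^1(V)$ and the dual of $L^1(V)$ is $L^\infty(V)$, the function $F$ exists.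
\end{proof}

The hypothesis $\mathcal E_n\to0$ entered in Steps 3 and 4. If $\mathcal E_n$ is only bounded, the estimate of Step~3 gives $O(1)$ in place of $o(1)$: the two powers of $\delta$ cancel exactly.

To identify the bounded function $F$ with the pointwise limit of the series we use the heat means.

\begin{lemma}\label{lem:heat}
Let $f$ be a distribution.
\begin{enumerate}
\item[(a)] If $S_N(x)\to0$, then $e^{t\Delta}f(x)\to0$ as $t\to0^+$.
\item[(b)] If $f$ is given on an open set $V$ by a function $F\in L^\infty(V)$, then $e^{t\Delta}f(x)$ is bounded uniformly for $0<t\le1$ and $x$ in any fixed compact set $L\subset V$.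
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (F4), $e^{t\Delta}f(x)=\sum_N(e^{-tN}-e^{-t(N+1)})S_N(x)$. The weights are positive, have sum $1$, and each tends to $0$ as $t\to0$. So the upper limit of the modulus is at most $\sup_{N>N_0}|S_N(x)|$ for every $N_0$.

(b) Let $H_t(y)=\sum_{l\in\mathbb Z^d}(4\pi t)^{-d/2}e^{-|y+2\pi l|^2/4t}$ be the periodized Gaussian. It is positive, has integral $1$ over $\mathbb T^d$, and $\hat H_t(\xi)=(2\pi)^{-d}e^{-t|\xi|^2}$, so $e^{t\Delta}f(x)=\langle f,H_t(x-\cdot)\rangle$. Take $\chi\in C_c^\infty(V)$ with $0\le\chi\le1$ and $\chi=1$ on the $\delta_0$-neighborhood of $L$ for some $\delta_0>0$. Then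
\[
e^{t\Delta}f(x)=\int F(y)\chi(y)H_t(x-y)\,dy+\langle f,(1-\chi)H_t(x-\cdot)\rangle ,
\]
and the first term is at most $\|F\|_\infty$ in modulus. For the second, if $|a_\xi|\le C(1+|\xi|)^p$ and $2k>p+d$, then $|\hat\varphi(\xi)|\le(1+|\xi|^2)^{-k}\|(1-\Delta)^k\varphi\|_\infty$ gives $|\langle f,\varphi\rangle|\le C\|(1-\Delta)^k\varphi\|_\infty$. So it suffices to bound the derivatives of $H_t$ on $\{|y|\ge\delta_0\}$ uniformly in $t\in(0,1]$. A derivative of order $j$ of $t^{-d/2}e^{-|z|^2/4t}$ is at most $C_jt^{-d/2-j}(1+|z|)^je^{-|z|^2/4t}$, and for $|z|\ge\delta_0$ we have $e^{-|z|^2/4t}\le e^{-\delta_0^2/8t}e^{-|z|^2/8}$. The factor $t^{-d/2-j}e^{-\delta_0^2/8t}$ is bounded on $(0,1]$, and $\sum_l(1+|y+2\pi l|)^je^{-|y+2\pi l|^2/8}$ is bounded in $y$.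
\end{proof}

\begin{proposition}[Local uniqueness]\label{prop:local}
Let $V\subset\mathbb T^d$ be a nonempty open set, and let $\sum a_\xi e^{i\langle\xi,x\rangle}$ be a real series with $S_N(x)\to0$ for every $x\in V$. Then $\mathcal E_n\to0$, so the series is a distribution $f$, and $f$ vanishes on $V$.
\end{proposition}

\begin{proof}
By (F6) applied to $V=\bigcup_M(V\cap F_M)$ there are a ball $B\subset V$ and an $M$ with $|S_N|\le M$ on $B$ for all $N$. Then $|A_n|\le2M$ and $A_n\to0$ pointwise on $B$. By Proposition~\ref{prop:observe} and dominated convergence, $c_B\mathcal E_n\le\int_B|A_n|^2\to0$. In particular the coefficients are bounded.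

Suppose that $Z=V\cap\operatorname{supp}f$ is nonempty. By (F6) applied to $Z=\bigcup_M(Z\cap F_M)$ there are an $M$ and a ball $B\subset V$ centered at a point of $Z$ such that $|S_N|\le M$ on $B\cap\operatorname{supp}f$ for all $N$. By Proposition~\ref{prop:energy}, $f$ is given on $B$ by a bounded function. By Lemma~\ref{lem:heat}, $e^{t\Delta}f\to0$ pointwise and boundedly on $\frac12B$. By (F2) and dominated convergence, $\langle f,\varphi\rangle=\lim_{t\to0}\int e^{t\Delta}f\,\varphi=0$ for $\varphi\in C_c^\infty(\frac12B)$. This contradicts the fact that the center of $B$ lies in $\operatorname{supp}f$.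
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:closed}]
Let $U$ and $X$ be as in Proposition~\ref{prop:shells} and $E=\mathbb T^d\setminus U$. Then $E$ is closed and $|E|>(2\pi)^d-\tau$. Let a series converge spherically to $0$ on $U$; by (F1) we may assume that it is real. By Proposition~\ref{prop:local} it is a distribution $f$ that vanishes on $U$. At each $x\in X\subset U$ the sequence $S_N(x)$ converges, so it is bounded. By Proposition~\ref{prop:shells}, $f=0$.
\end{proof}

\section{Two singular measures on the circle}\label{sec:measures}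

For Theorem~\ref{thm:full} the series is known to converge only on a null set $G$, which we are free to design. Two steps of the previous proof used that $U$ contains open sets, and each calls for a singular measure.

The first is the use of shells of positive thickness. They must shrink to a null set of radii, so we need the bound of Corollary~\ref{cor:kernel} uniformly as $\varepsilon\to0$ with $\lambda$ fixed. The Fourier coefficients of the function $\varphi_\varepsilon$ of Proposition~\ref{prop:shells} are $c_k=-\int\gamma_\varepsilon(\theta)e^{-ik\theta}d\theta$ for $k\neq0$; they are bounded by $1$ and tend to $-1$. So $\sum_{k\ne0}|c_k||k|^{-(d-1)/2}$ stays bounded if $d\ge4$, and by Fatou's lemma it tends to infinity if $d=2$ or $3$. To cover all $d\ge2$ we spread the spike, which was concentrated at $0$, over a null set that carries a measure with enough Fourier decay. For a measure $\nu$ on $\mathbb T$ put $\hat\nu(k)=\int e^{-ik\theta}d\nu(\theta)$; for a function $h$ on $\mathbb T$, $\hat h(k)$ is the coefficient of the measure $h\,d\theta/2\pi$, in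 agreement with Section~\ref{sec:notation}. Recall that a sequence of positive measures on $\mathbb T$ with bounded masses has a weak-$*$ convergent subsequence, along which all Fourier coefficients, including the mass, converge.

\begin{lemma}\label{lem:nu}
There are a closed null set $\mathcal N\subset\mathbb T$ and a probability measure $\nu$ with $\nu(\mathbb T\setminus\mathcal N)=0$ and $\sum_{k\ne0}|\hat\nu(k)|\,|k|^{-1/2}<\infty$.
\end{lemma}

\begin{proof}
Let $\|h\|_*=\sum_k|\hat h(k)|(1+|k|)^{-1/2}$. Fix a closed arc $J$ of length $\pi$ and a smooth $g\ge0$ on $\mathbb T$ with $\hat g(0)=1$ and support in $J$. Multiplying a function by $g(n\theta)$ with $n$ large removes about half of its support, but changes its spectrum mainly near the nonzero multiples of $n$, where the weight in $\|\cdot\|_*$ is small. Precisely, for smooth $F$,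
\[
\|F\cdot(g(n\,\cdot)-1)\|_*\le\sum_{l\ne0}\sum_{k}|\hat g(l)|\,|\hat F(k)|\,(1+|k+ln|)^{-1/2}\to0\qquad(n\to\infty)
\]
by dominated convergence. The set $\{\theta:n\theta\in J\}$ has period $2\pi/n$ and fills half of each period, so for an arc $I$ the measure of $I\cap\{\theta:n\theta\in J\}$ differs from $|I|/2$ by at most $\pi/n$. Hence $|\mathcal A\cap\{\theta:n\theta\in J\}|\to\frac12|\mathcal A|$ for every finite union of arcs $\mathcal A$.

Let $F_0=1$ and $\mathcal N_0=\mathbb T$. Choose $n_1,n_2,\dots$ inductively so that $F_q(\theta)=\prod_{l\le q}g(n_l\theta)$ and $\mathcal N_q=\{\theta:n_l\theta\in J\text{ for }l\le q\}$, a finite union of closed arcs and points, satisfy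
\[
\|F_q-F_{q-1}\|_*\le4^{-q},\qquad|\mathcal N_q|\le\tfrac34|\mathcal N_{q-1}| .
\]
Since $\sum_{q\ge1}4^{-q}=\frac13$, we have $\hat F_q(0)\in[\frac23,\frac43]$ and $\|F_q\|_*\le\frac43$. Let $\nu_0$ be a weak-$*$ limit of a subsequence of the positive measures $F_q\,d\theta/2\pi$. Its mass lies in $[\frac23,\frac43]$. For $q'\ge q$ the support of $F_{q'}$ lies in the closed set $\mathcal N_q$, so $\nu_0$ gives measure $0$ to the open set $\mathbb T\setminus\mathcal N_q$. Hence $\nu_0$ is carried by $\mathcal N=\bigcap_q\mathcal N_q$, which is closed and null. By Fatou's lemma $\sum_k|\hat\nu_0(k)|(1+|k|)^{-1/2}\le\frac43$, and $|k|^{-1/2}\le\sqrt2(1+|k|)^{-1/2}$ for $k\ne0$. Let $\nu=\nu_0/\nu_0(\mathbb T)$.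
\end{proof}

The second step is the proof that $\mathcal E_n\to0$. If $G$ is a dense $G_\delta$ set, Baire's theorem still bounds the $A_n$ on a ball, and Proposition~\ref{prop:observe} then shows that $\mathcal E_n$ is bounded. But $A_n\to0$ is known on a null set only, so dominated convergence for Lebesgue measure gives nothing, while Proposition~\ref{prop:energy} needs $\mathcal E_n\to0$. We integrate instead against a singular measure whose Fourier coefficients are uniformly close to those of Lebesgue measure. A Riesz product with a small parameter has this property.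

\begin{lemma}\label{lem:riesz}
For every integer $j\ge1$ there are a probability measure $\mu_j$ on $\mathbb T$ and a Lebesgue-null Borel set $\mathcal M_j\subset\mathbb T$ with $\mu_j(\mathcal M_j)=1$ and $|\hat\mu_j(k)|\le\frac1{2j}$ for all $k\ne0$.
\end{lemma}

\begin{proof}
Let $\alpha=1/j$ and $P_L(\theta)=\prod_{l=0}^{L-1}(1+\alpha\cos3^l\theta)\ge0$. Every integer $k$ has a unique balanced ternary expansion $k=\sum_le_l3^l$ with $e_l\in\{-1,0,1\}$, finitely many of them nonzero. Writing each factor as $1+\frac\alpha2e^{i3^l\theta}+\frac\alpha2e^{-i3^l\theta}$ and multiplying out, we see that $\hat P_L(k)=\prod_l(\alpha/2)^{|e_l|}$ if the expansion of $k$ uses only $l<L$, and $\hat P_L(k)=0$ otherwise. So $P_L\,d\theta/2\pi$ is a probability measure, and a weak-$*$ limit $\mu_j$ of a subsequence has $\hat\mu_j(k)=\prod_l(\alpha/2)^{|e_l|}$ for all $k$. In particular $\hat\mu_j(0)=1$ and $0\le\hat\mu_j(k)\le\alpha/2$ for $k\ne0$.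

To separate $\mu_j$ from Lebesgue measure, let $X_l=\cos3^l\theta$ and $Y_L=\frac1L\sum_{l<L}X_l$. Then $\int X_l\,d\mu_j=\alpha/2$. For $l\ne l'$ we have $X_lX_{l'}=\frac12\cos(3^l+3^{l'})\theta+\frac12\cos(3^l-3^{l'})\theta$, and the numbers $\pm3^l\pm3^{l'}$ have exactly two nonzero digits, so $\int X_lX_{l'}\,d\mu_j=\alpha^2/4$. Thus the functions $X_l-\alpha/2$ are orthogonal in $L^2(\mu_j)$ and bounded by $\frac32$, which gives $\int|Y_L-\alpha/2|^2d\mu_j\le\frac9{4L}$. The $X_l$ are orthogonal for Lebesgue measure, and $\int|Y_L|^2d\theta=\pi/L$. Along $L=p^2$ both bounds are summable in $p$, so $Y_{p^2}\to\alpha/2$ almost everywhere for $\mu_j$ and $Y_{p^2}\to0$ almost everywhere for Lebesgue measure. Let $\mathcal M_j$ be the Borel set where $Y_{p^2}\to\alpha/2\ne0$.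
\end{proof}

\section{Proof of Theorem~\ref{thm:full}}\label{sec:full}

\subsection*{The set}

Let $X=\{x_1,x_2,\dots\}$ be dense in $\mathbb T^d$, and let $\mathcal N$, $\nu$, $\mathcal M_j$, $\mu_j$ be as in Section~\ref{sec:measures}. Let $\widetilde{\mathcal N}\subset\mathbb R$ be the preimage of $\mathcal N$, a closed $2\pi$-periodic null set, and let $\tilde\nu$ be the $2\pi$-periodic measure on $\mathbb R$ that agrees with $\nu$ on $[0,2\pi)$. For $i,j\ge1$ put
\[
\Sigma_{ij}=\{x:\ 0<|x-x_i|<\pi,\ \ j|x-x_i|\in\widetilde{\mathcal N}\},\qquad\Pi_j=\mathcal M_j\times\mathbb T^{d-1}.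
\]
The set $\Sigma_{ij}$ is a union of spheres with a null set of radii, so it is null by integration in polar coordinates, and $\Pi_j$ is null by Fubini's theorem. Choose open sets $U_k$ with $|U_k|<1/k$ that contain $X\cup\bigcup_{i,j}\Sigma_{ij}\cup\bigcup_j\Pi_j$, and put
\[
G=\bigcap_{k\ge1}U_k,\qquad E=\mathbb T^d\setminus G=\bigcup_{k\ge1}(\mathbb T^d\setminus U_k).
\]
Then $|G|=0$. Each $\mathbb T^d\setminus U_k$ is closed and has empty interior, because $U_k$ contains the dense set $X$; so $E$ is a meager $F_\sigma$ set of full measure. Let $\sum a_\xi e^{i\langle\xi,x\rangle}$ be a series with $S_N\to0$ on $G$, real by (F1). We show that it is zero.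

\subsection*{Step 1: $\mathcal E_n\to0$}

We have $\mathbb T^d=\bigcup_k(\mathbb T^d\setminus U_k)\cup\bigcup_MF_M$. The sets of the first kind have empty interior, so by (F6) some $F_M$ contains a ball $B$, and $|A_n|\le2M$ on $B$. Let $\chi\in C_c^\infty(B)$ with $0\le\chi\le1$ and $\chi=1$ on $\frac12B$. Let $\bar\mu_j$ be the product of $\mu_j$ in the first coordinate with normalized Lebesgue measure on $\mathbb T^{d-1}$ in the others. It is a probability measure carried by $\Pi_j\subset G$, where $A_n\to0$. By dominated convergence,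
\begin{equation}\label{eq:dom}
\int\chi|A_n|^2\,d\bar\mu_j\to0\quad(n\to\infty)\qquad\text{for each fixed }j .
\end{equation}
We compare this integral with the Lebesgue integral. The numbers
\[
\beta_j(\zeta)=\int e^{i\langle\zeta,x\rangle}d\bar\mu_j-(2\pi)^{-d}\int e^{i\langle\zeta,x\rangle}dx,\qquad\zeta\in\mathbb Z^d,
\]
vanish unless $\zeta=ke_1$ with $k\ne0$, and $|\beta_j(ke_1)|=|\hat\mu_j(-k)|\le\frac1{2j}$. Expanding $\chi$ and $|A_n|^2$ in Fourier series,
\[
\int\chi|A_n|^2d\bar\mu_j-(2\pi)^{-d}\int\chi|A_n|^2dx=\sum_\zeta\hat\chi(\zeta)\sum_{|\xi|^2=|\xi'|^2=n}a_\xi\overline{a_{\xi'}}\;\beta_j(\zeta+\xi-\xi').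
\]
Fix $\zeta$. For fixed $\xi$, the $\xi'$ with $\beta_j(\zeta+\xi-\xi')\ne0$ lie on the line $\zeta+\xi+\mathbb Re_1$, which meets the sphere $|\xi'|^2=n$ in at most two points. For fixed $\xi'$, the relevant $\xi$ lie on the line $\xi'-\zeta+\mathbb Re_1$, and again there are at most two. This is why the singular measure is taken in one coordinate only: smallness of each coefficient is then enough. By (F5) with $A=2\cdot\frac1{2j}$, the inner sum is at most $\mathcal E_n/j$ in modulus. With Proposition~\ref{prop:observe} for the ball $\frac12B$ we obtain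
\[
\int\chi|A_n|^2d\bar\mu_j\ge\Big((2\pi)^{-d}c_{\frac12B}-\frac1j\sum_\zeta|\hat\chi(\zeta)|\Big)\mathcal E_n .
\]
Fix $j$ so large that the factor is positive. Then \eqref{eq:dom} gives $\mathcal E_n\to0$. In particular the series is a distribution $f$.

\subsection*{Step 2: the estimate at the centers}

For $0<\varepsilon<1$ let $\varphi_\varepsilon^\nu(\theta)=1-2\pi\int_{\mathbb R}\gamma_\varepsilon(\theta-\theta')\,d\tilde\nu(\theta')$. This function is smooth and $2\pi$-periodic, and equals $1$ at points at distance at least $\varepsilon$ from $\widetilde{\mathcal N}$. Its mean is $0$, and for $k\ne0$ its Fourier coefficient is $c_k=-\hat\nu(k)\int\gamma_\varepsilon(\theta)e^{-ik\theta}d\theta$, so $|c_k|\le|\hat\nu(k)|$. For $\psi\in C_c^\infty((0,\pi))$ let $W_{j,\varepsilon}(x)=\psi(|x|)\varphi_\varepsilon^\nu(j|x|)$. The number $M_i=\sup_N|S_N(x_i)|$ is finite because $x_i\in G$. Since $(d-1)/2\ge\frac12$, Corollary~\ref{cor:kernel} with $\lambda=j$ gives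
\begin{equation}\label{eq:center}
|\langle e^{t\Delta}f,W_{j,\varepsilon}(\cdot-x_i)\rangle|\le C_{\psi,i}\,j^{-1/2}\qquad(t\ge0,\ 0<\varepsilon<1,\ j\ge1),
\end{equation}
where $C_{\psi,i}=2(2\pi)^dM_iC_\psi\sum_{k\ne0}|\hat\nu(k)||k|^{-1/2}$ is finite by Lemma~\ref{lem:nu} and does not depend on $t$, $\varepsilon$, $j$.

\subsection*{Step 3: Baire's theorem on the support}

To use \eqref{eq:center} we must show that the spikes of $W_{j,\varepsilon}$, which concentrate on $\Sigma_{ij}$, contribute nothing. In Proposition~\ref{prop:shells} this held because $f$ vanished near them. Now there is no open set on which $f$ is known to vanish, but locally one of two substitutes is available.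

Suppose that $K=\operatorname{supp}f\ne\emptyset$. A point of $K$ either lies outside some $U_k$, or lies in $G$ and hence in some $F_M$. So $K=\bigcup_k(K\setminus U_k)\cup\bigcup_M(K\cap F_M)$ is a countable union of closed sets. By (F6) there is a ball $B$ of radius $r$, centered at a point of $K$, such that either
\begin{enumerate}
\item[(1)] $K\cap B\cap U_k=\emptyset$ for some $k$, or
\item[(2)] $|S_N|\le M$ on $K\cap B$ for all $N$, for some $M$.
\end{enumerate}
Let $x_i\in X\cap\frac14B$, $\psi\in C_c^\infty((0,r/4))$ and $j\ge1$. All test functions below are supported in $\{x:|x-x_i|\in\operatorname{supp}\psi\}\subset\frac12B$. We prove in both cases that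
\begin{equation}\label{eq:goal}
|\langle f,\psi(|\cdot-x_i|)\rangle|\le C_{\psi,i}\,j^{-1/2}.
\end{equation}
Letting $j\to\infty$ then gives $\langle f,\psi(|\cdot-x_i|)\rangle=0$, and Lemma~\ref{lem:radialdetect} shows that $f$ vanishes on $\frac14B$. This contradicts the fact that the center of $B$ lies in $K$, and the theorem follows.

\emph{Case (1).} Here $f$ vanishes on the open set $B\cap U_k$. The function $\psi(|\cdot-x_i|)-W_{j,\varepsilon}(\cdot-x_i)$ is supported in
\[
T_\varepsilon=\{x:\ |x-x_i|\in\operatorname{supp}\psi,\ \ \operatorname{dist}(j|x-x_i|,\widetilde{\mathcal N})\le\varepsilon\}.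
\]
These compact subsets of $B$ decrease as $\varepsilon\downarrow0$, and since $\widetilde{\mathcal N}$ is closed their intersection lies in $\Sigma_{ij}\subset U_k$. The compact sets $T_\varepsilon\setminus U_k$ decrease and have empty intersection, so $T_\varepsilon\subset B\cap U_k$ for small $\varepsilon$. For such $\varepsilon$, $\langle f,\psi(|\cdot-x_i|)\rangle=\langle f,W_{j,\varepsilon}(\cdot-x_i)\rangle$, and \eqref{eq:center} with $t=0$ gives \eqref{eq:goal}.

\emph{Case (2).} By Step~1 and Proposition~\ref{prop:energy}, $f$ is given on $B$ by a bounded function. Such a function has no values on the null set $\Sigma_{ij}$, but the heat means $e^{t\Delta}f$ do, and they tend to $0$ there. So we let $\varepsilon\to0$ in \eqref{eq:center} with $t>0$ fixed, and then let $t\to0$; this is why \eqref{eq:center} was proved uniformly in $t$.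

For a continuous function $q$ on $\mathbb T^d$ let
\[
\Theta_q(\theta)=\psi\Big(\frac\theta j\Big)\Big(\frac\theta j\Big)^{d-1}\int_{S^{d-1}}q\Big(x_i+\frac\theta j\,\omega\Big)\,d\omega\quad(0<\theta<j\pi),
\]
extended by $0$ to $\mathbb R$; it is continuous with compact support. In polar coordinates around $x_i$, with $\theta=j|x-x_i|$, and since $\gamma_\varepsilon$ is even,
\[
\int q(x)\,\psi(|x-x_i|)\big(1-\varphi_\varepsilon^\nu(j|x-x_i|)\big)\,dx=\frac{2\pi}j\int_{\mathbb R}(\Theta_q*\gamma_\varepsilon)(\theta')\,d\tilde\nu(\theta').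
\]
As $\varepsilon\to0$, $\Theta_q*\gamma_\varepsilon\to\Theta_q$ uniformly, with supports in a fixed bounded interval. So the right side tends to $\frac{2\pi}j\int\Theta_q\,d\tilde\nu$. Taking $q=e^{t\Delta}f$ with $t>0$, we obtain from \eqref{eq:center}
\begin{equation}\label{eq:limit}
\Big|\int e^{t\Delta}f(x)\,\psi(|x-x_i|)\,dx-\frac{2\pi}j\int_{\mathbb R}\Theta_{e^{t\Delta}f}(\theta)\,d\tilde\nu(\theta)\Big|\le C_{\psi,i}\,j^{-1/2}.
\end{equation}
Now let $t\to0$. The first integral tends to $\langle f,\psi(|\cdot-x_i|)\rangle$ by (F2). The second is the integral of $\psi(\theta/j)(\theta/j)^{d-1}e^{t\Delta}f(x_i+\frac\theta j\omega)$ against $d\omega\,d\tilde\nu(\theta)$ over $\omega\in S^{d-1}$ and $\theta/j\in\operatorname{supp}\psi$, a set of finite measure. Since $\tilde\nu$ is carried by $\widetilde{\mathcal N}$, for almost every $(\omega,\theta)$ the point $x_i+\frac\theta j\omega$ lies in $\Sigma_{ij}\subset G$, where $e^{t\Delta}f\to0$ by Lemma~\ref{lem:heat}(a). All these points lie in $\frac12B$, where $e^{t\Delta}f$ is bounded uniformly in $t\in(0,1]$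 by Lemma~\ref{lem:heat}(b), applied to the closure of $\frac12B$ in $B$. By dominated convergence the second integral tends to $0$, and \eqref{eq:limit} becomes \eqref{eq:goal}.

Thus $K=\emptyset$, all $a_\xi$ vanish, and $E$ is a $U$-set. This proves Theorem~\ref{thm:full}. \hfill$\square$

\begin{thebibliography}{9}

\bibitem{source}
\emph{Sets of uniqueness for spherically convergent multiple trigonometric series},
\texttt{http://www.electronicsandbooks.com/\allowbreak edt/\allowbreak manual/\allowbreak Magazine/\allowbreak T/\allowbreak Transactions\%20of\%20\allowbreak the\%20American\%20\allowbreak Mathematical\%20\allowbreak Society\%20US/\allowbreak 1900-2006/\allowbreak 2002-354-12/\allowbreak S0002-9947-02-03086-6.pdf}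

\end{thebibliography}
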